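\title{The Murasugi conditions with linking number two do not characterize Alexander polynomials of periodic knots}

\begin{abstract}
The Alexander polynomial of a knot of period $n$ satisfies the Murasugi Conditions, which involve an integer $\lambda$, the linking number of the factor knot with the image of the axis. Davis and Livingston proved that the conditions are sufficient when $\lambda=1$ and conjectured that they are always sufficient; the conjecture is known to fail for $\lambda\ge3$. We show that it fails for $\lambda=2$. We give an explicit counterexample of degree $44$ for $n=9$, and counterexamples for every odd $n$ divisible by the square of a prime. The obstruction is a relation between the Alexander polynomial of the factor link at $t=-1$ and the linking form of the double branched cover of the factor knot.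
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Periodic knots and the Murasugi Conditions}

A knot $k\subset S^3$ has \emph{period} $n\ge2$ if there is an orientation-preserving homeomorphism $\phi$ of $S^3$ of order $n$ with $\phi(k)=k$ whose fixed point set is a circle, the \emph{axis}, disjoint from $k$. The image $k_*$ of $k$ in the quotient $S^3/\mathbb Z_n\cong S^3$ is the \emph{factor knot}. Knots and periodic maps are smooth throughout, so the axis and its image are tame; actions with a wildly embedded fixed circle are not considered.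

A \emph{knot polynomial} is a polynomial $\Delta\in\mathbb Z[t]$ with $\Delta(1)=\pm1$ and $\Delta(t^{-1})=\pm t^c\Delta(t)$ for some integer $c$. Up to the units $\pm t^j$ of $\mathbb Z[t^{\pm1}]$ these are exactly the Alexander polynomials of knots, and Alexander polynomials are always taken up to these units. The question is which knot polynomials belong to a knot of period $n$.

Let $G=\langle g\mid g^n\rangle$, let $\omega$ be a primitive $n$-th root of unity, and put $\delta_\lambda(t)=(1-t^\lambda)/(1-t)$. The symbol $\doteq$ means equality up to a unit $\pm t^ag^b$, where $g$ may be specialized to a root of unity.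

\begin{definition}\label{def:MC}
A pair $(\Delta,n)$, with $\Delta$ a knot polynomial, satisfies the \emph{Murasugi Conditions} if there are a knot polynomial $\Delta_*\in\mathbb Z[t]$, an element $\Delta_G(t,g)\in\mathbb Z[G][t^{\pm1}]$ and an integer $\lambda$ prime to $n$ such that
\begin{enumerate}
\item[(i)] $\Delta_*$ divides $\Delta$;
\item[(ii)] $\Delta/\Delta_*=\prod_{i=1}^{n-1}\Delta_G(t,\omega^i)$;
\item[(iii)] $\Delta_G(1,g)=\delta_\lambda(g)$ and $\Delta_G(t,1)=\delta_\lambda(t)\Delta_*(t)$;
\item[(iv)] $\Delta_G(t^{-1},g^{-1})=t^ag^b\Delta_G(t,g)$ for some integers $a,b$.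
\end{enumerate}
The equalities in (ii) and (iii) are understood up to units: $\pm t^j$ in $\mathbb Z[t^{\pm1}]$ and in $\mathbb Z[\omega][t^{\pm1}]$, and $\pm t^ag^b$ in $\mathbb Z[G][t^{\pm1}]$.
\end{definition}

If $\Delta$ is the Alexander polynomial of a knot $k$ of period $n$, then $(\Delta,n)$ satisfies these conditions, with $\Delta_*$ the Alexander polynomial of $k_*$ and $\lambda$ the linking number of $k_*$ with the image $B$ of the axis. The element $\Delta_G$ models the image in $\mathbb Z[G][t^{\pm1}]$ of the two-variable Alexander polynomial $\Delta_L(t,g)$ of the \emph{factor link} $L=k_*\cup B$. The homology of the exterior upstairs splits into eigenspaces of $\phi$, and the $\omega^i$-eigenspace contributes $\Delta_L(t,\omega^i)$; this is (ii). Condition (iii) is the Torres formula for $L$, with $B$ unknotted, and (iv) is the symmetry of $\Delta_L$.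

Davis and Livingston proved a converse for $\lambda=1$: if $(\Delta,n)$ satisfies the Murasugi Conditions with $\lambda=1$, then $\Delta$ is the Alexander polynomial of a knot of period $n$ whose factor knot has Alexander polynomial $\Delta_*$. They conjectured that the conditions are sufficient for every $\lambda$. The conjecture is known to fail for $\lambda\ge3$. The remaining case is the problem we take from \cite{periodic}:

\begin{quote}
\emph{If $(\Delta,n)$ satisfies the Murasugi Conditions with $\lambda=2$ (so $n$ is odd), is $\Delta$, up to units, the Alexander polynomial of a knot of period $n$?}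
\end{quote}

There is much room for a positive answer. One $\Delta_G$ has infinitely many lifts to $\mathbb Z[t^{\pm1},g^{\pm1}]$, and it would be enough to realize one of them as $\Delta_L$ for a link with unknotted $B$ and linking number $2$. It would even be enough to realize a different triple $(\Delta_*,\Delta_G,\lambda)$ that gives the same $\Delta$. The answer is nevertheless negative.

\subsection{Solutions with $\lambda=2$, and the results}

The simplest solution has $\Delta_*=1$ and $\Delta_G=1+tg$, so that $\Delta=\prod_{i=1}^{n-1}(1+t\omega^i)=(1+t^n)/(1+t)$. This is the polynomial of the torus knot $T(2,n)$, the closure of the braid $\sigma_1^n$, which has period $n$ by rotation about the braid axis. The solution can be perturbed freely by terms that vanish at $t=1$ and at $g=1$.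

\begin{lemma}\label{lem:family}
Let $n\ge3$ be odd. Let $d\in\mathbb Z[t^{\pm1}]$ satisfy $d(t^{-1})=d(t)$ and $d(1)=1$, and let $\eta\in\mathbb Z[t^{\pm1},g^{\pm1}]$ satisfy $\eta(t^{-1},g^{-1})=\eta(t,g)$. Put
\[
\Delta_G(t,g)=(1+tg)\,d(t)-(1-t)(1-g)\,\eta(t,g),
\]
choose $j,j'\ge0$ such that $t^jd$ and $t^{j'}\Delta_G$ contain no negative power of $t$, and put $\Delta_*=t^jd$ and $\Delta=\Delta_*\prod_{i=1}^{n-1}t^{j'}\Delta_G(t,\omega^i)$. Then $(\Delta,n)$ satisfies the Murasugi Conditions with $\lambda=2$.
\end{lemma}

\begin{proof}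
The polynomial $\Delta_*$ is a knot polynomial, and (i) and (ii) hold by construction. For (iii), $\Delta_G(1,g)=1+g=\delta_2(g)$ and $\Delta_G(t,1)=(1+t)d(t)\doteq\delta_2(t)\Delta_*(t)$. For (iv), inverting $t$ and $g$ fixes $d$ and $\eta$ and multiplies both $1+tg$ and $(1-t)(1-g)$ by $t^{-1}g^{-1}$, so $a=b=-1$.

It remains to see that $\Delta$ is a knot polynomial. The coefficients of the product are algebraic integers fixed by $\operatorname{Gal}(\mathbb Q(\omega)/\mathbb Q)$, which permutes the factors, so $\Delta\in\mathbb Z[t]$. For odd $n$,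
\begin{equation}\label{eq:products}
\prod_{i=1}^{n-1}\omega^i=\omega^{n(n-1)/2}=1,\qquad \prod_{i=1}^{n-1}(1+\omega^i)=\delta_n(-1)=1 .
\end{equation}
The second identity gives $\Delta(1)=1$. By (iv), $\Delta_G(t^{-1},\omega^i)=t^{-1}\omega^i\Delta_G(t,\omega^{-i})$; taking the product over $i$ and using the first identity, we get $\Delta(t^{-1})=t^c\Delta(t)$ for some $c$.
\end{proof}

Our counterexamples belong to this family.

\begin{theorem}\label{thm:A}
Let $n=9$, $\omega=e^{2\pi i/9}$, and
\begin{gather*}
d(t)=-t^2-2t+7-2t^{-1}-t^{-2},\qquad \Delta_*=t^2d(t),\\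
\Delta_G(t,g)=(1+tg)\,d(t)-(1-t)(1-g)\,(t+t^{-1}+g+g^{-1}+3),\\
\Delta=\Delta_*\prod_{i=1}^{8}t^2\Delta_G(t,\omega^i).
\end{gather*}
Then $(\Delta,9)$ satisfies the Murasugi Conditions with $\lambda=2$, but $\Delta$ is not the Alexander polynomial of a knot of period $9$.
\end{theorem}

\begin{theorem}\label{thm:B}
For every odd $n$ divisible by the square of a prime there is a $\Delta$ such that $(\Delta,n)$ satisfies the Murasugi Conditions with $\lambda=2$, but $\Delta$ is not the Alexander polynomial of a knot of period $n$.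
\end{theorem}

Nothing is claimed for squarefree odd $n$.

\subsection{The obstruction}\label{sub:idea}

Two symmetric variables are used throughout:
\[
w=t+2+t^{-1}=(t+1)^2/t,\qquad x=g+g^{-1}-2=-(1-g)(1-g^{-1}).
\]
An integral Laurent polynomial in $g$ that is invariant under $g\mapsto g^{-1}$ is an integral polynomial in $x$, and $g=1$ corresponds to $x=0$. We write $v_p$ for the $p$-adic valuation, with $v_p(0)=\infty$.

What is special about $\lambda=2$ is that $\delta_2(-1)=0$. The polynomial $\Delta_L(-1,g)$ therefore vanishes at $g=1$. We shall see that $\Delta_L(-1,g)\doteq(1-g)P(x)$ with $P\in\mathbb Z[x]$, and the first-order term $P(0)$ is the invariant to study. The Murasugi Conditions leave it almost free: in Lemma~\ref{lem:family},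
\begin{equation}\label{eq:at-1}
\Delta_G(-1,g)=(1-g)\bigl(d(-1)-2\eta(-1,g)\bigr),
\end{equation}
and since $d(-1)$ is odd, a constant $\eta$ gives the second factor any odd value. Topology restricts $P(0)$, and the proof has three parts.

\begin{enumerate}
\item[(1)] Let $M$ be the double cover of $S^3$ branched along the factor knot. The axis $B$ has two lifts $B_1,B_2\subset M$, and up to sign and a power of $2$ the integer $P(0)$ equals $|H_1(M)|\cdot\operatorname{lk}_M(B_1,B_2)$. Modulo $\mathbb Z$ this linking number is minus the self-linking of a class in $H_1(M)$. If $H_1(M)\cong\mathbb Z/p^2$, self-linkings have denominator $p^2$ or $1$, never $p$, so $v_p(P(0))\ne1$ (Section~\ref{sec:top}).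
\item[(2)] The Alexander polynomial gives only the order of $H_1(M)$, and $\mathbb Z/p\oplus\mathbb Z/p$ would allow the denominator $p$. We construct polynomials $d_{p,A}$ of degree $4$ for which every knot with that polynomial has $H_1(M)\cong\mathbb Z/p^2$ (Section~\ref{sec:arith}).
\item[(3)] We take $d=d_{p,A}$ and choose $\eta$ so that $\Delta$ alone forces $\lambda=2$, the factor polynomial $\Delta_*$ and $v_p(P(0))=1$ for every knot of period $n$ with polynomial $\Delta$ (Sections~\ref{sec:nine} and~\ref{sec:general}).
\end{enumerate}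

The hypothesis $p^2\mid n$ is visible in (3). If $\Phi(g)=(1-g)P(x)$, then $P(0)=-\Phi'(1)$, and adding a multiple of $g^n-1$ to $\Phi$ changes $\Phi'(1)$ by a multiple of $n$. The image of $\Phi$ in $\mathbb Z[G]$ thus records $P(0)$ only modulo $n$, and it can detect $v_p(P(0))=1$ only when $p^2$ divides $n$.

\section{The factor link and Murasugi's formula}\label{sec:background}

\subsection{Reduction to a link with an unknotted component}

Let $n$ be odd, let $k$ have period $n$ via $\phi$, and let $L=k_*\cup B$ be the factor link, with $\lambda=\operatorname{lk}(k_*,B)$.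

The action is free off the axis. Indeed, if $\phi^j\neq1$, some power of $\phi^j$ has prime order, and its fixed set is a circle by Smith theory; this circle contains $\operatorname{Fix}(\phi^j)$, which contains the circle $\operatorname{Fix}(\phi)$, so the three sets agree. By the Smith conjecture \cite{MB} the action is conjugate to a rotation, so $B$ is unknotted. Off the axis, the quotient map is the cyclic cover defined by the linking number with $B$ modulo $n$. The preimage of $k_*$ has $\gcd(\lambda,n)$ components and equals $k$, so $\lambda$ is prime to $n$; in particular $\lambda\ne0$. We orient $B$ so that $\lambda\ge1$.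

\subsection{Elementary ideals}

Let $R$ be a commutative ring and $N$ the cokernel of a map $R^a\to R^m$. The \emph{elementary ideal} $E_i(N)$ is generated by the minors of size $m-i$ of the matrix of the map. It depends only on $N$. We use four properties: $E_i(N\otimes_RR')=E_i(N)R'$ for a ring map $R\to R'$; $E_1(N\oplus R)=E_0(N)$; $E_0(N\oplus N')=E_0(N)E_0(N')$; and $E_0(N)$ is generated by the determinant when the matrix is square.

Let $X$ be the exterior of an oriented two-component link $L=K\cup B$ and let $\Lambda=\mathbb Z[t^{\pm1},g^{\pm1}]=\mathbb Z[H_1(X)]$, where $t$ and $g$ are the meridians of $K$ and $B$. For a $\Lambda$-algebra $R$, the groups $H_*(X;R)$ are the homology of $C_*(\widetilde X)\otimes_\Lambda R$, with $\widetilde X$ the universal abelian cover. The \emph{Alexander polynomial} $\Delta_L$ is the greatest common divisor of $E_1(H_1(X,\mathrm{pt};\Lambda))$. The next lemma combines the description of this ideal due to Fox and Torres with base change.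

\begin{lemma}\label{lem:fox}
Let $\rho\colon\Lambda\to R$ be a ring map such that the ideal $I=(\rho(t)-1,\rho(g)-1)$ is a free $R$-module of rank one. Then $E_0(H_1(X;R))=\rho(\Delta_L)\,I$.
\end{lemma}

\begin{proof}
Since $X$ is a compact connected $3$-manifold with nonempty boundary and $\chi(X)=0$, it collapses to a $2$-complex with one $0$-cell, $m$ $1$-cells and $m-1$ $2$-cells. Let $x_1,\dots,x_m\in H_1(X)\subset\Lambda^\times$ be the classes of the $1$-cells. Then $H_1(X,\mathrm{pt};\Lambda)$ is the cokernel of $\partial_2\colon\Lambda^{m-1}\to\Lambda^m$, and $\partial_1$ has entries $x_j-1$. Let $M_j$ be the maximal minors of $\partial_2$ with alternating signs. Both $(M_j)$ and $(x_j-1)$ annihilate the image of $\partial_2$. Either all $M_j$ vanish or this image has rank $m-1$; in both cases $M_j=D\,(x_j-1)$ with $D$ in the fraction field of $\Lambda$. The $x_j$ generate $H_1(X)$, so the $x_j-1$ generate the ideal $(t-1,g-1)$, whose greatest common divisor is $1$. Hence $D\in\Lambda$, $D\doteq\Delta_L$, and $E_1(H_1(X,\mathrm{pt};\Lambda))=\Delta_L\cdot(t-1,g-1)$.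

A cokernel commutes with base change, so $E_1(H_1(X,\mathrm{pt};R))=\rho(\Delta_L)I$. In the exact sequence
\[
0\to H_1(X;R)\to H_1(X,\mathrm{pt};R)\to R\to H_0(X;R)=R/I\to0
\]
the image of the second map is $I\cong R$, so $H_1(X,\mathrm{pt};R)\cong H_1(X;R)\oplus R$.
\end{proof}

We also use the \emph{Torres formula}: if $\lambda=\operatorname{lk}(K,B)\ge1$, then
\begin{equation}\label{eq:torres}
\Delta_L(t,1)\doteq\delta_\lambda(t)\Delta_K(t),\qquad\text{and}\qquad \Delta_L(1,g)\doteq\delta_\lambda(g)\ \text{ if $B$ is unknotted.}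
\end{equation}

\begin{proposition}[Murasugi's formula]\label{prop:murasugi}
For a knot $k$ of odd period $n$ with factor link $L=k_*\cup B$,
\[
\Delta_k(t)\doteq\Delta_{k_*}(t)\prod_{i=1}^{n-1}\Delta_L(t,\omega^i),
\]
and the product over $i$ lies in $\mathbb Z[t^{\pm1}]$.
\end{proposition}

\begin{proof}
Let $C$ be the axis, $Y$ the exterior of $k\cup C$ and $X$ the exterior of $L$, so that $Y\to X$ is a cyclic cover with group $G$. A disk bounded by $B$ lifts to disks bounded by $C$, each met algebraically $\lambda$ times by $k$, so $\operatorname{lk}(k,C)=\lambda$. Let $\Lambda'=\mathbb C[t^{\pm1}]$, and let $\Lambda'_i$ be $\Lambda'$ with $g$ acting as $\omega^i$, so that $\Lambda'[G]=\bigoplus_{i=0}^{n-1}\Lambda'_i$. A meridian of $k$ maps to $t$ and a meridian of $C$ maps to $g^n$. Hence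
\[
H_1(Y;\Lambda')=H_1(X;\Lambda'[G])=\bigoplus_{i=0}^{n-1}H_1(X;\Lambda'_i),
\]
where on $Y$ the meridian of $k$ acts as $t$ and that of $C$ as $1$. Nonzero ideals of $\Lambda'$ are free of rank one, so Lemma~\ref{lem:fox} applies to every term. With \eqref{eq:torres}, $E_0$ of the left side is generated by $(t-1)\delta_\lambda\Delta_k$, while $E_0(H_1(X;\Lambda_i'))$ is generated by $(t-1)\delta_\lambda\Delta_{k_*}$ for $i=0$ and by $\Delta_L(t,\omega^i)$ for $i\neq0$. Canceling $(t-1)\delta_\lambda$ gives $\Delta_k=c\,t^j\Delta_{k_*}\prod_{i\ge1}\Delta_L(t,\omega^i)$ with $c\in\mathbb C^\times$. The product is integral by Galois invariance. By \eqref{eq:torres} and \eqref{eq:products} its value at $t=1$ is $\pm\prod_{i\ge1}(1-\omega^{i\lambda})/(1-\omega^i)$, which is $\pm1$ because $i\mapsto i\lambda$ permutes the nonzero residues modulo $n$. Since $\Delta_k(1)$ and $\Delta_{k_*}(1)$ are $\pm1$, so is $c$.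
\end{proof}

The \emph{span} of a nonzero Laurent polynomial in $t$ is the difference between its highest and lowest exponents, and its \emph{extreme coefficients} are the coefficients at these two exponents. Over a domain, spans add and extreme coefficients multiply.

\section{The value at $t=-1$ and the lifts of the axis}\label{sec:top}

Setting $t=-1$ means passing to the double cover $M$ of $S^3$ branched along $K$. The group $H_1(M)$ is finite of odd order $|\Delta_K(-1)|$, so $M$ is a rational homology sphere. Recall that disjoint $1$-cycles $y,z$ in $M$ have a \emph{linking number} $\operatorname{lk}_M(y,z)=(c\cdot z)/N\in\mathbb Q$, where $c$ is a $2$-chain with $\partial c=Ny$ and $N\ge1$. It is symmetric and bilinear, and it depends only on the class of $y$ in $H_1(M\setminus z)$. Modulo $\mathbb Z$ it depends only on the classes in $H_1(M)$ and defines the \emph{linking form} $\langle\ ,\ \rangle_M\colon H_1(M)\times H_1(M)\to\mathbb Q/\mathbb Z$, which is nonsingular.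

\begin{proposition}\label{prop:top}
Let $L=K\cup B\subset S^3$ with $B$ unknotted and $\operatorname{lk}(K,B)=2$. The preimage of $B$ in $M$ has two components $B_1,B_2$; orient them as lifts of $B$. Then $[B_2]=-[B_1]$ in $H_1(M)$, and $\Delta_L(-1,g)\doteq(1-g)P(x)$ for a polynomial $P\in\mathbb Z[x]$, unique up to sign, with
\[
P(0)=\pm2^i\,|H_1(M)|\cdot\operatorname{lk}_M(B_1,B_2)\qquad\text{for some }i\in\mathbb Z .
\]
\end{proposition}

\begin{example}\label{ex:T24}
Let $L$ be the torus link $T(2,4)$, the factor link of $T(2,n)$. Each component is a braid axis for the other, which is then the closure of $\sigma_1$. The group is $\langle a,b\mid abab=baba\rangle$ with $a\mapsto t$, $b\mapsto g$. The Fox derivative of the relation with respect to $a$ is $(1+tg)-(g+tg^2)=(1-g)(1+tg)$, so $\Delta_L=1+tg$, $\Delta_L(-1,g)=1-g$ and $P=1$. On the other side, $K$ is unknotted, $M=S^3$, and the preimage of $B$ is the closure of $\sigma_1^2$, a Hopf link, with $\operatorname{lk}(B_1,B_2)=\pm1$. The object that connects the two sides is the infinite cyclic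 cover of $M\setminus(B_1\cup B_2)\simeq S^1\times S^1$ that sends both meridians to $g$. Its first homology is $\mathbb Z=\mathbb Z[g^{\pm1}]/(1-g)$, of order $\Delta_L(-1,g)$. A disk bounded by $B$ that meets $K$ twice lifts to an annulus with boundary $B_1\cup B_2$, whose $1\times1$ Seifert matrix is $V=(\mp1)$, and $\det(gV-V^T)=\pm(1-g)$ is the same order.
\end{example}

The proof computes the order of this cover in the same two ways. The new features are that the surface has genus and that the Seifert matrix is rational.

\begin{proof}[Proof of Proposition~\ref{prop:top}]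
\emph{The surface.} Let $E$ be a disk with $\partial E=B$, transverse to $K$. It meets $K$ in $2m\ge2$ points, because the linking number is even and nonzero. Let $F\subset M$ be the preimage of $E$, with the lifted orientation, and let $\tau$ be the covering involution. As a double cover of a disk with $2m\geq 2$ branch points, $F$ is connected and $\chi(F)=2-2m$. Since $\operatorname{lk}(K,B)$ is even, $\partial F=B_1\sqcup B_2$, each $B_i$ mapping homeomorphically to $B$; thus $[B_1]+[B_2]=0$ in $H_1(F)$ and in $H_1(M)$. The genus of $F$ is $m-1$ and $H_1(F)\cong\mathbb Z^{2m-1}$. The class $b=[B_1]$ is primitive and spans the radical of the intersection form, and the form induced on $H_1(F)/\langle b\rangle$ is that of the closed surface of genus $m-1$, hence unimodular. The complement $M\setminus F$ is connected, being a double cover of $S^3\setminus E$ with nonempty branch set.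

Let $W=M\setminus(B_1\cup B_2)$ and let $W_\infty\to W$ be the pullback of the infinite cyclic cover $(S^3\setminus B)_\infty$; it is defined by the intersection number with $F$. To split homology into eigenspaces of $\tau$ we invert $2$. Put $\mathbb Z'=\mathbb Z[\frac12]$ and $R=\mathbb Z'[g^{\pm1}]$, whose units are $\pm2^ig^k$. In Steps 1 and 2 homology has coefficients in $\mathbb Z'$ unless others are shown; $H_1(M)$ is unchanged, having odd order.

\medskip
\emph{Step 1: $E_0(H_1(W_\infty))=(\Delta_L(-1,g))$.} Let $X=S^3\setminus L$ and let $R_\pm$ be $R$ with $t$ acting as $\pm1$. The space $W_\infty$ is the double cover of $(S^3\setminus B)_\infty$ branched along the preimage of $K$. Let $W_\infty^\circ$ be the complement of the branch set. It is the $\mathbb Z/2\times\mathbb Z$-cover of $X$, and $R[\mathbb Z/2]=R_+\oplus R_-$, so $H_1(X;R_-)$ is the $(-1)$-eigenspace $H_1(W^\circ_\infty)_-$ of $\tau$.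

Filling in the branch set does not change this eigenspace. The group $H_2(W_\infty,W_\infty^\circ)$ is generated by meridian disks of the branch set, each of which $\tau$ rotates onto itself, so its $(-1)$-eigenspace is zero; also $H_1(W_\infty,W_\infty^\circ)=0$. The sequence of the pair gives $H_1(W_\infty^\circ)_-\cong H_1(W_\infty)_-$. By transfer, $H_1(W_\infty)_+\cong H_1((S^3\setminus B)_\infty)$, which vanishes because $B$ is unknotted. Hence $H_1(W_\infty)\cong H_1(X;R_-)$. Lemma~\ref{lem:fox} applies with $I=(-2,g-1)=R$ and gives the claim.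

\medskip
\emph{Step 2: $E_0(H_1(W_\infty))=(|H_1(M)|\,D(g))$, where $D(g)=\det(gV-V^T)$ and $V(y,z)=\operatorname{lk}_M(y^+,z)$ is the rational Seifert form on $H_1(F)$.} Here $y^\pm$ are the push-offs of $y$ to the two sides of $F$. Put $H=H_1(F)$ and $C=H_1(M\setminus F)$, and let $i_\pm\colon H\to C$ be the push-off maps. The cover $W_\infty$ is built from copies of $W$ cut along $F$, indexed by the powers of $g$, and the Mayer--Vietoris sequence reads
\[
H\otimes R\xrightarrow{\ \theta\ }C\otimes R\to H_1(W_\infty)\to H_0(F)\otimes R\xrightarrow{\ g-1\ }H_0(M\setminus F)\otimes R,\qquad \theta=g\,i_+-i_- .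
\]
(The opposite convention replaces $g$ by $g^{-1}$, which changes $D$ by a unit, by Step 3.) Both $F$ and $M\setminus F$ are connected, so the last map is injective and $H_1(W_\infty)=\operatorname{coker}\theta$.

In $S^3$, linking would identify $C$ with $H^*=\operatorname{Hom}(H,\mathbb Z')$. In $M$ the two differ by $H_1(M)$, and this produces the factor $|H_1(M)|$. By duality $H_j(M,M\setminus F)\cong H^{3-j}(F)$, and for $j=2$ the isomorphism with $H^*$ is, up to sign, $c\mapsto(z\mapsto c\cdot z)$. Since $H_2(M)=0$ and $H^2(F)=0$, there is an exact sequence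
\[
0\to H^*\to C\to H_1(M)\to0 .
\]
Define $\ell\colon C\to\operatorname{Hom}(H,\mathbb Q)$ by $\ell(y)(z)=\operatorname{lk}_M(y,z)$. As $\operatorname{lk}_M(\partial c,z)=c\cdot z$, the restriction of $\ell$ to $H^*$ is, up to sign, the inclusion. Since $C/H^*$ is finite, the kernel of $\ell$ is the torsion subgroup $T$ of $C$, and $\ell$ identifies $\bar C=C/T$ with a lattice containing $H^*$ with index $J=|H_1(M)|/|T|$.

Write $C\cong T\oplus\bar C$ and present $T$ by a square matrix of determinant $|T|$. Adding the relations given by $\theta$ yields a square, block triangular presentation of $\operatorname{coker}\theta$, so $E_0=(|T|\det\bar\theta)$, where $\bar\theta$ is the $\bar C$-component of $\theta$ written in a basis of $\bar C$. Such a basis has determinant $J^{-1}$, up to a unit of $\mathbb Z'$, in the dual basis of $H^*$. Hence $\det\bar\theta=J\det(\ell\theta)$ up to a unit, and $|T|J=|H_1(M)|$. Finally, $\operatorname{lk}_M(y^-,z)=\operatorname{lk}_M(y,z^+)=V(z,y)$, by pushing both cycles in the positive direction, so $\ell\theta(y)(z)=gV(y,z)-V(z,y)$.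

\medskip
\emph{Step 3: expansion at $g=1$.} By Steps 1 and 2, $\Delta_L(-1,g)=\epsilon g^k|H_1(M)|D(g)$ with $\epsilon=\pm2^i$. From $g^{-1}V-V^T=-g^{-1}(gV-V^T)^T$ and the odd size $2m-1$ we get $D(g^{-1})=-g^{-(2m-1)}D(g)$. The cycle $y^+-y^-$ bounds $y\times[-1,1]$, so $V(y,z)-V(z,y)=\pm\,y\cdot z$ with a fixed sign. Take a basis of $H_1(F;\mathbb Z)$ that starts with $b$ and write $gV-V^T=(V-V^T)+(g-1)V$. The first row and column of $V-V^T$ vanish, and the remaining block is skew and unimodular, of determinant $1$. Expanding along the first row, every term other than the diagonal one has one factor $g-1$ from the first row and another from the first column. So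
\[
D(g)=(g-1)V(b,b)+O\bigl((g-1)^2\bigr).
\]
In particular $1-g$ divides $\Delta_L(-1,g)$ in $\mathbb Z[g^{\pm1}]$. The quotient $\psi=D/(1-g)$ satisfies $\psi(g^{-1})=g^{-(2m-2)}\psi(g)$, so $g^{-k-(m-1)}\Delta_L(-1,g)/(1-g)$ is symmetric and equals $P(x)$ with $P\in\mathbb Z[x]$. Two nonzero symmetric Laurent polynomials that differ by $\pm g^j$ have $j=0$, so $P$ is unique up to sign. Setting $g=1$ gives $P(0)=-\epsilon|H_1(M)|V(b,b)$. Represent the second $b$ by $-B_2$. The push-off of $B_1$ is isotopic to $B_1$ in the complement of $B_2$, so $V(b,b)=-\operatorname{lk}_M(B_1,B_2)$.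
\end{proof}

\begin{corollary}\label{cor:cyclic}
In Proposition~\ref{prop:top}, if $H_1(M)\cong\mathbb Z/p^2$ for an odd prime $p$, then $v_p(P(0))\neq1$.
\end{corollary}

\begin{proof}
Let $z$ generate $H_1(M)$. By nonsingularity $\langle z,z\rangle_M=a/p^2$ with $p\nmid a$. If $[B_1]=jz$, then $p^2\operatorname{lk}_M(B_1,B_2)$ is an integer congruent to $-aj^2$ modulo $p^2$. Its valuation is $0$ if $p\nmid j$ and at least $2$ if $p\mid j$.
\end{proof}

The argument gives nothing for $H_1(M)\cong\mathbb Z/p$, where the two cases are valuation $0$ and valuation at least $1$. For $\mathbb Z/p\oplus\mathbb Z/p$ a class with nonzero self-linking gives valuation exactly $1$.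

\section{Polynomials that force a cyclic group}\label{sec:arith}

Let $K$ be a knot with Seifert matrix $U$ of size $r$, so $\det(U-U^T)=1$. The matrix $\Theta=tU-U^T$ presents the Alexander module $\mathcal A$ over $\mathbb Z[t^{\pm1}]$, with $\det\Theta\doteq\Delta_K$. The matrix $Q=U+U^T=-\Theta(-1)$ presents $H_1(M)$, so $H_1(M)\cong\mathcal A/(t+1)\mathcal A$. Every integral matrix with $\det(U-U^T)=1$ is the Seifert matrix of a knot.

We want $d$ with $|d(-1)|=p^2$ such that $\Delta_K\doteq d$ implies that $H_1(M)$ is cyclic. Write $d=f(w)$ with $f\in\mathbb Z[w]$, normalized by $d(1)=f(4)=1$. Then $d(-1)=f(0)\equiv1\pmod 4$, so $f(0)=p^2$. A linear $f$ is determined by these two values, and it does not work.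

\begin{example}\label{ex:genus1}
For $p=3$ the linear choice is $f=-2w+9$, $d=-2t+5-2t^{-1}$. The Seifert matrices
\[
U=\begin{pmatrix}0&1\\2&0\end{pmatrix},\qquad U'=\begin{pmatrix}0&1\\2&1\end{pmatrix}
\]
both have $\det\Theta=-(t-2)(2t-1)\doteq d$. Their symmetrizations $\left(\begin{smallmatrix}0&3\\3&0\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}0&3\\3&2\end{smallmatrix}\right)$ present $\mathbb Z/3\oplus\mathbb Z/3$ and $\mathbb Z/9$.
\end{example}

So we take $f$ quadratic, which leaves one free parameter. Let $p$ be an odd prime and $A\ge1$ an integer such that $1+16A$ is a quadratic nonresidue modulo $p$; this forces $p\nmid A$. Put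
\[
c=4A-\frac{p^2-1}4\in\mathbb Z,\qquad f(w)=-Aw^2+cw+p^2,\qquad d_{p,A}(t)=f(t+2+t^{-1}).
\]
The polynomial $d$ of Theorem~\ref{thm:A} is $d_{3,1}$, with $f=-w^2+2w+9$; here $17\equiv2$ is a nonresidue modulo $3$. The polynomial of Example~\ref{ex:genus1} is the excluded case $A=0$.

\begin{lemma}\label{lem:d}
Let $d=d_{p,A}$.
\begin{enumerate}
\item[(a)] $d(t^{-1})=d(t)$, $d(1)=1$, $d(-1)=p^2$; $d$ has span $4$ and extreme coefficients $-A$; and $d$ has no zero on the unit circle.
\item[(b)] Over $\mathbb Z_p$, $t^2d=-Ah_1h_2$ with $h_i=t^2+(2-w_i)t+1$, where $w_1\in\mathbb Z_p^\times$ and $v_p(w_2)=2$. The reduction of $h_1$ modulo $p$ is irreducible. With $t+1=py$,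
\[
h_2=p^2\Bigl(y^2-\frac{w_2}p\,y+\frac{w_2}{p^2}\Bigr),
\]
and the reduction of the bracket modulo $p$ is irreducible.
\item[(c)] $t^2d$ is irreducible over $\mathbb Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $f(4)=-16A+16A-(p^2-1)+p^2=1$ and $f(0)=p^2$. For $|t|=1$, $w=|1+t|^2\in[0,4]$, and $f>0$ on $[0,4]$ because $f$ is concave and positive at both ends.

(b) Modulo $p$, $c\equiv(1+16A)/4$ is a nonresidue and $f\equiv-Aw(w-w_0)$ with $w_0=c/A\ne0$. By Hensel's lemma $f$ has roots $w_1\equiv w_0$ and $w_2\equiv0$ in $\mathbb Z_p$, and $t(w-w_i)=h_i$. The discriminant of $h_1$ is $w_1(w_1-4)\equiv\frac{1+16A}{4A}\cdot\frac1{4A}$, a nonresidue. From $w_1w_2=-p^2/A$ we get $v_p(w_2)=2$ and $w_2/p^2\equiv-1/c$. With $s=t+1$ one has $h_2=s^2-w_2s+w_2$, which gives the displayed formula. The bracket reduces to $y^2-1/c$, which is irreducible since $c$ is a nonresidue.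

(c) By (b), $h_1$ and $h_2$ are irreducible over $\mathbb Q_p$. If $t^2d$ were reducible over $\mathbb Q$, its factors would be multiples of $h_1$ and $h_2$, so $w_1,w_2\in\mathbb Q$. By Gauss's lemma $f=(a_1w+b_1)(a_2w+b_2)$ over $\mathbb Z$, with $w_2=-b_1/a_1$. Since $p\nmid a_1a_2=-A$, $b_1b_2=p^2$ and $v_p(w_2)=2$, we have $b_2=\pm1$. From $f(4)=1$ we get $4a_2+b_2=\pm1$, so $a_2=0$, which contradicts $A\ne0$.
\end{proof}

\begin{proposition}\label{prop:arith}
If $K$ is a knot with $\Delta_K\doteq d_{p,A}$ and $M$ is its double branched cover, then $H_1(M)\cong\mathbb Z/p^2$.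
\end{proposition}

Locally at $p$ both groups of order $p^2$ are possible, so the proof needs a global input. If $H_1(M)$ is not cyclic, the local structure identifies it with $\mathbb F_{p^2}$ and the quadratic form induced by $Q^{-1}$ with a multiple of the norm. Globally, $Q$ has signature $0$, and the signature of an even form is determined modulo $8$ by a Gauss sum over its cokernel. The two facts are incompatible. We begin with the global side.

\begin{lemma}\label{lem:signature}
If $\Delta_K$ has no zero on the unit circle, then $Q=U+U^T$ has signature $0$.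
\end{lemma}

\begin{proof}
For $t=e^{i\vartheta}$ with $0<\vartheta\le\pi$, the matrix $(1-t)U+(1-t^{-1})U^T=(1-t)t^{-1}\Theta(t)$ is Hermitian and nonsingular. Divided by $\vartheta$, it tends to $S=-i(U-U^T)$ as $\vartheta\to0$, which is Hermitian and nonsingular. The signature is constant along this path, which ends at $2Q/\pi$. The complex conjugate of $S$ has the same eigenvalues as $S$ and equals $-S$, so $S$ has signature $0$.
\end{proof}

\begin{lemma}\label{lem:gauss}
Let $Q$ be a nonsingular symmetric integral matrix of size $r$ with even diagonal and signature $\sigma$. Let $H=\mathbb Z^r/Q\mathbb Z^r$ and $q(v)=\frac12v^TQ^{-1}v\in\mathbb Q/\mathbb Z$. Then $q$ is well defined on $H$ and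
\[
\sum_{v\in H}e^{2\pi iq(v)}=\sqrt{|H|}\;e^{2\pi i\sigma/8}.
\]
\end{lemma}

\begin{proof}
Let $\Gamma$ be $\mathbb Z^r$ with the form $Q$ and $\Gamma^*=Q^{-1}\mathbb Z^r$ its dual lattice. Then $H\cong\Gamma^*/\Gamma$ and $q(\xi)=\frac12\xi\cdot\xi$, which is well defined since $\frac12(\xi+a)\cdot(\xi+a)-\frac12\xi\cdot\xi=\xi\cdot a+\frac12a\cdot a\in\mathbb Z$ for $a\in\Gamma$. Let $\gamma(\Gamma)$ be the sum divided by $\sqrt{|H|}$. It is multiplicative in orthogonal sums.

Let $\Gamma_0\subset\Gamma$ have finite index $N$, so that $|\Gamma_0^*/\Gamma_0|=N^2|H|$. Averaging over translations by $a\in\Gamma/\Gamma_0$,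
\[
\sum_{\xi\in\Gamma_0^*/\Gamma_0}e^{\pi i\xi\cdot\xi}=\frac1N\sum_{\xi\in\Gamma_0^*/\Gamma_0}e^{\pi i\xi\cdot\xi}\sum_{a\in\Gamma/\Gamma_0}e^{2\pi i\xi\cdot a}=\sum_{\xi\in\Gamma^*/\Gamma_0}e^{\pi i\xi\cdot\xi}=N\sum_{\xi\in\Gamma^*/\Gamma}e^{\pi i\xi\cdot\xi},
\]
because the inner character sum is $N$ for $\xi\in\Gamma^*$ and $0$ otherwise. So $\gamma(\Gamma_0)=\gamma(\Gamma)$. Scaling an orthogonal basis of $\Gamma\otimes\mathbb Q$ into $\Gamma$ gives a diagonal $\Gamma_0$, and we are reduced to $Q=(2m)$. For $m>0$ the sum is $\sum_{j\bmod2m}e^{2\pi ij^2/4m}$. This is half of the classical quadratic Gauss sum $\sum_{j\bmod4m}e^{2\pi ij^2/4m}=(1+i)\sqrt{4m}$, so it equals $\sqrt{2m}\,e^{2\pi i/8}$. For $m<0$ take complex conjugates.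
\end{proof}

For the first matrix of Example~\ref{ex:genus1}, $q(a,b)=ab/3$ and the sum is $3$, as it must be for signature $0$. That form is isotropic. The nonresidue hypothesis is what excludes it.

\begin{proof}[Proof of Proposition~\ref{prop:arith}]
Write $d=d_{p,A}$, $s=t+1$, $H=H_1(M)=\mathbb Z^r/Q\mathbb Z^r$ and $\hat\Lambda=\mathbb Z_p[t^{\pm1}]$. By Lemmas~\ref{lem:d}(a), \ref{lem:signature} and~\ref{lem:gauss}, $|H|=p^2$ and
\begin{equation}\label{eq:gauss-p}
\sum_{v\in H}e^{2\pi iq(v)}=p .
\end{equation}

\emph{Step 1: localization.} Let $\mathcal A_p=\hat\Lambda^r/\Theta\hat\Lambda^r$. It is killed by $\det\Theta\doteq d$. It has no $p$-torsion: if $pv=\Theta z$, then $z\equiv0\pmod p$, because $\det\Theta$ is nonzero in the domain $\mathbb F_p[t^{\pm1}]$ (its value at $1$ is $1$), and so $v=\Theta(z/p)$. The reductions of $h_1$ and $h_2$ modulo $p$ are an irreducible quadratic and $(t+1)^2$, which are coprime, so $h_1$ and $h_2$ generate the unit ideal of $\mathbb Z_p[t]$ by Nakayama's lemma. Hence $\hat\Lambda/(d)=O_1\times O$ with $O_1=\mathbb Z_p[t]/(h_1)$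 and $O=\mathbb Z_p[t]/(h_2)$, and $\mathcal A_p=\mathcal A_1\oplus\mathcal A_2$ accordingly. In $O_1$ we have $s(w_1-s)=w_1$, so $s$ is a unit. As $H$ is a $p$-group,
\[
H\cong\mathcal A_p/s\mathcal A_p=\mathcal A_2/s\mathcal A_2 .
\]
Over the principal ideal domain $\mathbb Q_p[t^{\pm1}]$ the module $\mathcal A_p\otimes\mathbb Q_p$ has order $h_1h_2$, a product of two distinct primes, so $\mathcal A_2\otimes\mathbb Q_p\cong\mathbf K:=\mathbb Q_p[t]/(h_2)$. We regard $\mathcal A_2$ as a nonzero finitely generated $O$-submodule of the field $\mathbf K$.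

\medskip
\emph{Step 2: the two possible modules.} By Lemma~\ref{lem:d}(b), $\mathbf K$ is unramified over $\mathbb Q_p$ with ring of integers $\mathcal O=\mathbb Z_p[y]$, $y=s/p\in\mathcal O^\times$, and $\mathcal O/p\mathcal O\cong\mathbb F_{p^2}$. Moreover $O=\mathbb Z_p+\mathbb Z_ps=\mathbb Z_p+p\mathcal O$ and $O/sO=\mathbb Z_p/(w_2)=\mathbb Z/p^2$. Write $\mathcal O\mathcal A_2=z_0\mathcal O$. Since $p\mathcal O\subset O$,
\[
pz_0\mathcal O\subset\mathcal A_2\subset z_0\mathcal O .
\]
The $\mathbb F_p$-subspace $\mathcal A_2/pz_0\mathcal O$ of $z_0\mathcal O/pz_0\mathcal O\cong\mathbb F_{p^2}$ is nonzero, since otherwise $\mathcal O\mathcal A_2=pz_0\mathcal O$. If it has dimension $1$, then $\mathcal A_2=\mathbb Z_pz+pz_0\mathcal O$ with $z\in z_0\mathcal O^\times$, that is $\mathcal A_2=zO$, and $H\cong O/sO=\mathbb Z/p^2$ as claimed. Suppose it has dimension $2$. Then $\mathcal A_2=z_0\mathcal O$, $s\mathcal A_2=pz_0\mathcal O$, and $u\mapsto z_0u$ identifies $\mathbb F_{p^2}$ with $H$. We compute $q$ in this coordinate and contradict \eqref{eq:gauss-p}.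

\medskip
\emph{Step 3: the Blanchfield pairing determines $q$.} The form $q$ is defined at $t=-1$, where the action of $\mathcal O$ is not visible. We lift it to a Hermitian pairing on the module. Let a bar denote $t\mapsto t^{-1}$, and let $N=(t-1)\,d\,\Theta^{-1}$, a matrix over $\mathbb Z[t^{\pm1}]$. The matrix $\Theta'=(1-t)U+(1-t^{-1})U^T=(1-t)t^{-1}\Theta$ satisfies $\overline{\Theta'}^T=\Theta'$, and $N=(1-t)(1-t^{-1})\,d\,\Theta'^{-1}$ with $\bar d=d$; so $\bar N^T=N$. From $N\Theta=(t-1)d$ and its conjugate transpose $\bar\Theta^TN=(t^{-1}-1)d$ it follows that $\bar z^TNv$ modulo $d$ depends only on the classes of $v,z$ in $\mathcal A_p$. (This is $d$ times the Blanchfield pairing.) Projecting to $O$, we obtain a Hermitian pairing $\Psi\colon\mathcal A_p\times\mathcal A_p\to O$, linear in $v$ and conjugate linear in $z$. The bar acts on $O$, $\mathcal O$ and $\mathbf K$ because $\bar h_2=t^{-2}h_2$. Since $\bar y=t^{-1}y\equiv-y\pmod{p\mathcal O}$, it is the nontrivial automorphism of $\mathbf K$, and $u\bar u$ reduces to the norm $\operatorname{Nm}\colon\mathbb F_{p^2}\to\mathbb F_p$.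

On $\mathcal A_2\subset\mathbf K$ the pairing has the form $\Psi(v,z)=\rho\,v\bar z$ with $\rho=\bar\rho\in\mathbb Q_p$: extend it to $\mathbf K\times\mathbf K$ and put $\rho=\Psi(1,1)$. Its values lie in $O$, so $\rho z_0\bar z_0\mathcal O\subset O$. An element of $O\setminus p\mathcal O$ is a unit of $\mathcal O$, and $\mathcal O\not\subset O$; hence $\rho z_0\bar z_0\in p\mathcal O\cap\mathbb Q_p$, say $\rho z_0\bar z_0=p\epsilon$ with $\epsilon\in\mathbb Z_p$. Thus $\Psi(z_0u,z_0u)=p\,\epsilon\,u\bar u\in\mathbb Z_p$.

The composite $\hat\Lambda\to O\to O/sO=\mathbb Z/p^2$ is evaluation at $t=-1$, and $N(-1)=2p^2Q^{-1}$, where $p^2Q^{-1}$ is integral. If $v\in\hat\Lambda^r$ and $v_0\in\mathbb Z^r$ is congruent to $v(-1)$ modulo $p^2$, then $v_0$ represents the class of $v$ in $H$, and $\Psi(v,v)$ maps to $2p^2v_0^TQ^{-1}v_0=p^2\cdot4q(v_0)$ in $\mathbb Z/p^2$. Therefore $4q(u)=\epsilon\operatorname{Nm}(u)/p$ in $\mathbb Q/\mathbb Z$ for $u\in\mathbb F_{p^2}$. Also $p^2q(u)=q(pu)=0$, and $4$ is invertible on $p^{-2}\mathbb Z/\mathbb Z$. So $q(u)=\epsilon'\operatorname{Nm}(u)/p$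 with $4\epsilon'\equiv\epsilon\pmod p$.

If $p\mid\epsilon'$, the sum in \eqref{eq:gauss-p} is $p^2$. Otherwise, since the norm vanishes only at $0$ and takes each nonzero value $p+1$ times, the sum is $1+(p+1)\sum_{a\ne0}e^{2\pi i\epsilon'a/p}=1-(p+1)=-p$. Neither value is $p$.
\end{proof}

Corollary~\ref{cor:cyclic} and Proposition~\ref{prop:arith} together give the obstruction.

\begin{corollary}\label{cor:obstruction}
Let $L=K\cup B$ with $B$ unknotted, $\operatorname{lk}(K,B)=2$ and $\Delta_K\doteq d_{p,A}$, and write $\Delta_L(-1,g)\doteq(1-g)P(x)$. Then $v_p(P(0))\ne1$.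
\end{corollary}

\section{Period nine: proof of Theorem~\ref{thm:A}}\label{sec:nine}

A knot of period $n$ with polynomial $\Delta$ need not have the data $(\Delta_*,\Delta_G,\lambda)$ from which $\Delta$ was built. We must recover $\lambda$, $\Delta_{k_*}$ and $v_p(P(0))$ from $\Delta$. The polynomial $P$ enters $\Delta(-1)$ through its values at roots of unity, so we recall the cyclotomic facts used here and in Section~\ref{sec:general}.

Let $p$ be an odd prime and $\zeta$ a root of unity of order $p^j$, $j\geq 1$. The prime $p$ is totally ramified in $\mathbb Q(\zeta)$, with uniformizer $1-\zeta$ and index $p^{j-1}(p-1)$; the same holds for $\mathcal W[\zeta]$ over an unramified extension $\mathcal W$ of $\mathbb Z_p$. In the real subfield $\mathbb Q(\zeta)^+$, the element $\pi_j=(1-\zeta)(1-\zeta^{-1})$ generates the unique prime over $p$, with residue field $\mathbb F_p$. Its normalized valuation $\nu_j$ satisfies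
\[
\nu_j(\pi_j)=1,\qquad \nu_j(p)=e_j:=p^{j-1}(p-1)/2,\qquad \nu_j=v_p\circ\operatorname{Norm}_{\mathbb Q(\zeta)^+/\mathbb Q},
\]
and $x=-\pi_j$ at $g=\zeta$. For $p=3$ we have $\pi_1=3$, $\nu_1=v_3$ and $e_2=3$.

Now let $n=9$, $d=d_{3,1}$ and $\eta=t+t^{-1}+g+g^{-1}+3$. By Lemma~\ref{lem:family}, $(\Delta,9)$ satisfies the Murasugi Conditions with $\lambda=2$. The term $(1-t)(1-g)\eta$ involves only $t^{-1},\dots,t^2$, so $\Delta_G(t,\omega^i)$ runs from $-t^{-2}$ to $-\omega^it^3$. Hence $\Delta$ has span $4+8\cdot5=44$ and extreme coefficients $\pm1$.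

Suppose that $k$ has period $9$ and $\Delta_k\doteq\Delta$, with factor link $L=k_*\cup B$ and linking number $\lambda\ge1$. Put $\Pi_G=\prod_{i=1}^8\Delta_G(t,\omega^i)$ and $\Pi_L=\prod_{i=1}^8\Delta_L(t,\omega^i)$, both in $\mathbb Z[t^{\pm1}]$. By Proposition~\ref{prop:murasugi}, $\Delta_*\Pi_G\doteq\Delta\doteq\Delta_{k_*}\Pi_L$. In particular $\Delta_{k_*}$ has extreme coefficients $\pm1$, and its span $d'$ does not drop modulo $3$.

\medskip
\emph{Step 1: $\lambda=2$ and $d'=4$.} Under $\mathbb Z[\omega]\to\mathbb F_3$, $\omega\mapsto1$, each $\Delta_L(t,\omega^i)$ maps to $\Delta_L(t,1)\doteq\delta_\lambda\Delta_{k_*}$. So $\Delta\doteq\Delta_{k_*}^9\delta_\lambda^8$ in $\mathbb F_3[t^{\pm1}]$, and comparing spans gives $44=9d'+8(\lambda-1)$. Then $d'\equiv4\pmod8$ and $d'\le4$, so $d'=4$ and $\lambda=2$.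

\medskip
\emph{Step 2: $\Delta_{k_*}\doteq\Delta_*$.} The same reduction applied to $\Pi_G$ gives $\Delta\doteq\Delta_*^9(1+t)^8$ in $\mathbb F_3[t^{\pm1}]$. Canceling $(1+t)^8$ and using unique factorization,
\[
\Delta_{k_*}\doteq\Delta_*\equiv-(t^4+2t^3+2t^2+2t+1)=-(t+1)^2(t^2+1)\qquad\text{in }\mathbb F_3[t^{\pm1}].
\]
To pass from a congruence to an equality we follow one root. The roots of $t^2+1$ are simple roots of this reduction, so by Hensel's lemma $\Delta_{k_*}$ has a root $\alpha$ in the unramified ring $\mathcal W=\mathbb Z_3[\sqrt{-1}]$ with $\alpha^2\equiv-1\pmod3$. Since $\Delta(\alpha)=0$, either $d(\alpha)=0$ or $\Delta_G(\alpha,\zeta)=0$ for some $\zeta$ of order $3$ or $9$. In the second case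
\[
(1+\alpha\zeta)\,d(\alpha)=(1-\alpha)(1-\zeta)\,\eta(\alpha,\zeta)\qquad\text{in }\mathcal W[\zeta],
\]
which is totally ramified over $\mathcal W$ of index $e\in\{2,6\}$ with uniformizer $1-\zeta$. Modulo $1-\zeta$, the elements $1\pm\alpha$ are nonzero because $\alpha^2\not\equiv1$, and $\eta(\alpha,\zeta)\equiv\alpha+\alpha^{-1}+5\equiv2$. So the right side has valuation $1$, while the left side has the valuation of $d(\alpha)\in\mathcal W$, which lies in $e\mathbb Z\cup\{\infty\}$. This is impossible, so $d(\alpha)=0$. By Lemma~\ref{lem:d}(c), $\Delta_*$ is a rational multiple of the minimal polynomial of $\alpha$ over $\mathbb Q$ and divides $\Delta_{k_*}$. Both have span $4$ and value $\pm1$ at $t=1$, so $\Delta_{k_*}\doteq\Delta_*$ and $\Pi_L\doteq\Pi_G$.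

\medskip
\emph{Step 3: $v_3(P(0))=1$.} For $P\in\mathbb Z[x]$ put $a(P)=v_3(P(-3))$ and $b(P)=\nu_2(P(-\pi_2))$. Let $\Phi(g)\doteq(1-g)P(x)$. We have $\prod_{i=1}^8(1-\omega^i)=9$. The two roots of order $3$ contribute $P(-3)^2$, and the six roots of order $9$ contribute the square of the norm of $P(-\pi_2)$. Hence
\[
v_3\Bigl(\prod_{i=1}^8\Phi(\omega^i)\Bigr)=2+2a(P)+2b(P).
\]
By \eqref{eq:at-1}, $\Delta_G(-1,g)=(1-g)\bigl(9-2(1+g+g^{-1})\bigr)=(1-g)(3-2x)$, and $3-2x$ has $a=v_3(9)=2$ and $b=\nu_2(3+2\pi_2)=1$. By Step 1, Proposition~\ref{prop:top} applies to $L$; write $\Delta_L(-1,g)\doteq(1-g)P(x)$ with $P=\sum P_ix^i$. Since $\Pi_L(-1)=\pm\Pi_G(-1)$, we get $a(P)+b(P)=3$. There are three cases.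
\begin{itemize}
\item If $3\nmid P_0$, then $a=b=0$, which is impossible.
\item If $3\mid P_0$ and $3\nmid P_1$, then in $P(-\pi_2)=P_0-P_1\pi_2+\cdots$ the second term has valuation $1$ and the others at least $2$. So $b=1$ and $a=2$. Then $P_0-3P_1\equiv P(-3)\equiv0\pmod 9$, and $P_0\equiv3P_1\not\equiv0\pmod9$.
\item If $3\mid P_0$ and $3\mid P_1$, then $b\ge2$, so $a\le1$, and $P_0\equiv P(-3)\not\equiv0\pmod 9$.
\end{itemize}
In every possible case $v_3(P(0))=1$. As $B$ is unknotted, $\lambda=2$ and $\Delta_{k_*}\doteq d_{3,1}$, this contradicts Corollary~\ref{cor:obstruction}. Theorem~\ref{thm:A} is proved. \hfill$\square$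

\begin{remark}\label{rem:eta}
The term $g+g^{-1}$ in $\eta$ is needed in Step 3. An $\eta$ with $\eta(-1,g)=3$ would give the constant $3$ in place of $3-2x$, with $a+b=1+3=4$. The polynomial $x^2$ also has $a+b=2+2=4$, and it vanishes at $0$. In that case the sum $a+b$ does not decide $v_3(P(0))$, and one has to know $a$ and $b$ separately. This is the route of the next section.
\end{remark}

\section{All odd periods divisible by a square: proof of Theorem~\ref{thm:B}}\label{sec:general}

For general $n$ the single number $\Delta(-1)$ mixes the contributions of roots of unity of many orders. We instead make all factors $\Delta_G(t,\zeta)$ irreducible, so that unique factorization matches them one by one with the factors $\Delta_L(t,\zeta)$. The values of $P$ at roots of order $p$ and $p^2$ are then known up to units, and the following lemma applies.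

\begin{lemma}\label{lem:valuation}
Let $p$ be an odd prime and $P=\sum P_ix^i\in\mathbb Z[x]$. If $\nu_1(P(-\pi_1))=e_1$ and $\nu_2(P(-\pi_2))=e_2$, then $v_p(P_0)=1$.
\end{lemma}

\begin{proof}
If $p\nmid P_0$, then $\nu_1(P(-\pi_1))=0\ne e_1$. Suppose $p^2\mid P_0$, and let $m\in\{1,2,\dots,\infty\}$ be the least index with $p\nmid P_m$. If $m<e_2$, then in $P(-\pi_2)$ the $m$-th term has valuation $m$, the terms with $i<m$ have valuation at least $e_2>m$, and those with $i>m$ at least $i>m$. So $\nu_2(P(-\pi_2))=m<e_2$, a contradiction. If $m\ge e_2=pe_1$, then in $P(-\pi_1)$ the terms have valuation at least $2e_1$ for $i=0$, at least $e_1+1$ for $1\le i<m$, and at least $pe_1$ for $i\ge m$. All of these are at least $e_1+1$, a contradiction.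
\end{proof}

Both hypotheses are needed: $x^{e_1}$ satisfies the first, $x^{e_2}$ satisfies the second, and both vanish at $0$. This is where $p^2\mid n$ is used.

\subsection{The construction}

Let $n$ be odd with $p^2\mid n$. Choose $A\ge1$ such that $1+16A$ is a nonresidue modulo $p$ and $A\equiv1$ modulo every other prime factor of $n$; then $\gcd(A,n)=1$. Let $d=d_{p,A}$, $\Delta_*=t^2d$, and for $u\in\mathbb Z$ take $\eta=p+uw$:
\[
\Delta_G(t,g)=(1+tg)\,d(t)-(1-t)(1-g)(p+uw),\qquad \Delta=\Delta_*\prod_{\zeta^n=1,\ \zeta\ne1}t^2\Delta_G(t,\zeta).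
\]
By Lemma~\ref{lem:family}, $(\Delta,n)$ satisfies the Murasugi Conditions with $\lambda=2$. Since $w$ vanishes at $t=-1$, the parameter $u$ is free without changing
\begin{equation}\label{eq:phi-1}
\Delta_G(-1,g)=(1-g)\,p(p-2).
\end{equation}
Let $\mathbf F=\mathbb Q(\omega)$ and $\Phi_\zeta(t)=\Delta_G(t,\zeta)$. It runs from $-At^{-2}$ to $-A\zeta t^3$. The ratio of its extreme coefficients is $\zeta$, so the $\Phi_\zeta$ are pairwise non-associate in $\mathbf F[t^{\pm1}]$.

To choose $u$, regard it as an indeterminate and fix $\zeta\neq1$. Then $t^2\Phi_\zeta=\alpha_0(t)-u\,\alpha_1(t)$ with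
\[
\alpha_0=t^2\bigl[(1+t\zeta)d-(1-t)(1-\zeta)p\bigr],\qquad \alpha_1=(1-\zeta)(1-t)\,t\,(t+1)^2 .
\]
At the roots of $\alpha_1$ we have $\alpha_0(0)=-A$, $\alpha_0(1)=1+\zeta$ and $\alpha_0(-1)=(1-\zeta)p(p-2)$, all nonzero. So $\alpha_0$ and $\alpha_1$ are coprime. In a factorization of $\alpha_0-u\alpha_1$ in $\mathbf F[u,t]$ one factor does not involve $u$ and divides both $\alpha_0$ and $\alpha_1$, so it is constant. By Gauss's lemma $t^2\Phi_\zeta$ is irreducible over $\mathbf F(u)$. Hilbert's irreducibility theorem \cite[Ch.~9]{Lang} states that for a number field $\mathbf F$ and finitely many irreducible polynomials in $\mathbf F(u)[t]$ there are infinitely many integers $u$ for which all specializations are irreducible over $\mathbf F$. Fix $u\in\mathbb Z$ such that every $t^2\Phi_\zeta$, $\zeta\ne1$, is irreducible over $\mathbf F$; its degree is $5$.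

\subsection{No knot of period $n$ has this polynomial}

Suppose that $k$ has period $n$ and $\Delta_k\doteq\Delta$, with factor link $L=k_*\cup B$, linking number $\lambda\geq 1$, and $d'$ the span of $\Delta_{k_*}$. By Proposition~\ref{prop:murasugi},
\begin{equation}\label{eq:match}
\Delta_*\prod_{\zeta\ne1}\Phi_\zeta\doteq\Delta_{k_*}\prod_{\zeta\ne1}\Delta_L(t,\zeta).
\end{equation}

\emph{Step 1: spans.} The extreme coefficients of the left side are $\pm A^n$. So the extreme coefficients of $\Delta_{k_*}$ and of each $\Delta_L(t,\zeta)$, $\zeta\ne1$, divide $A^n$ in $\mathbb Z[\omega]$, and they lie in no prime ideal over a prime $l\mid n$; this is the use of $\gcd(A,n)=1$. The same holds for $\Delta_L(t,1)\doteq\delta_\lambda\Delta_{k_*}$. Hence reduction modulo such a prime ideal preserves the spans of all $\Delta_L(t,\zeta)$, $\zeta^n=1$. If $\zeta=\xi\zeta'$ with $\xi$ of $l$-power order, then $\xi\equiv1$ modulo a prime over $l$, so $\Delta_L(t,\zeta)$ and $\Delta_L(t,\zeta')$ have the same reduction and the same span. Every $\zeta$ is a product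 of roots of prime power order; removing them one at a time shows that every $\Delta_L(t,\zeta)$ has the span of $\Delta_L(t,1)$, namely $d'+\lambda-1$. Now \eqref{eq:match} gives
\[
4+5(n-1)=d'+(n-1)(d'+\lambda-1).
\]
Thus $d'\equiv4\pmod{n-1}$ and $nd'\le5n-1$, so $d'\le4$. As $n-1\ge8$, we get $d'=4$ and $\lambda=2$, and every $\Delta_L(t,\zeta)$ has span $5$.

\medskip
\emph{Step 2: matching the factors.} Having span $4$, the polynomial $\Delta_{k_*}$ is prime to the irreducible $\Phi_\zeta$ of span $5$, so it divides $\Delta_*$ in $\mathbf F[t^{\pm1}]$. The spans are equal and the values at $1$ are $\pm1$, so $\Delta_{k_*}\doteq\Delta_*$. After cancellation, the left side of \eqref{eq:match} is a product of $n-1$ pairwise non-associate primes of span $5$, and the right side has $n-1$ factors of span $5$. Therefore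
\[
\Delta_L(t,\zeta)=c_\zeta\,t^{j_\zeta}\,\Phi_{\sigma(\zeta)}(t),\qquad c_\zeta\in\mathbf F^\times,
\]
for a unique permutation $\sigma$ of the nontrivial $n$-th roots of unity. Applying $\gamma\in\operatorname{Gal}(\mathbf F/\mathbb Q)$ and using uniqueness gives $\sigma(\gamma\zeta)=\gamma\sigma(\zeta)$. Since $\sigma$ is injective, $\zeta$ and $\sigma(\zeta)$ have the same stabilizer, so $\mathbb Q(\zeta)=\mathbb Q(\sigma(\zeta))$. For a root of unity of odd order $a$ this field contains exactly $2a$ roots of unity, so $\zeta$ and $\sigma(\zeta)$ have the same order. At $t=1$, $\Delta_L(1,\zeta)\doteq1+\zeta$ by \eqref{eq:torres} and $\Phi_{\sigma(\zeta)}(1)=1+\sigma(\zeta)$. Both are units of $\mathbb Z[\omega]$ by \eqref{eq:products}, so $c_\zeta$ is a unit.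

\medskip
\emph{Step 3: valuations.} Write $\Delta_L(-1,g)\doteq(1-g)P(x)$ as in Proposition~\ref{prop:top}, and let $\zeta$ have order $p^j$ with $j\in\{1,2\}$. By Step 2 and \eqref{eq:phi-1}, $(1-\zeta)P(-\pi_j)$ equals $(1-\sigma(\zeta))\,p(p-2)$ times a unit of $\mathbb Z[\omega]$. Each of $\zeta$ and $\sigma(\zeta)$ is a power of the other, so $(1-\sigma(\zeta))/(1-\zeta)$ is a unit. Hence $P(-\pi_j)/\bigl(p(p-2)\bigr)$ is a unit of the ring of integers of $\mathbb Q(\zeta)^+$, and since $p\nmid p-2$ we obtain $\nu_j(P(-\pi_j))=e_j$ for $j=1,2$. By Lemma~\ref{lem:valuation}, $v_p(P(0))=1$. As $B$ is unknotted, $\lambda=2$ and $\Delta_{k_*}\doteq d_{p,A}$, this contradicts Corollary~\ref{cor:obstruction}. Theorem~\ref{thm:B} is proved. \hfill$\square$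

\begin{thebibliography}{9}

\bibitem{Lang}
Lang, \emph{Fundamentals of Diophantine Geometry}, Ch.~9.

\bibitem{MB}
Morgan--Bass, 1984.

\bibitem{periodic}
\emph{On the Alexander polynomials of periodic links and related topics},
\texttt{http://trends.mathnet.or.kr/mathnet/kms\_tex/981949.pdf}.

\end{thebibliography}
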